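# Diagonals of a positive compact operator with finite-dimensional kernel

## 1. The theorem

**Theorem 1.** Let $H$ be a separable infinite-dimensional complex Hilbert space with a fixed orthonormal basis $\{e_n\}$. Let $A$ be a positive compact operator of infinite rank whose kernel has finite dimension $N$, and let $\eta=(\eta_1\ge\eta_2\ge\cdots>0)$ be the list of its nonzero eigenvalues, with multiplicity. Let $B$ be a positive compact operator that is diagonal in $\{e_n\}$, let $M$ be the number of its zero diagonal entries, and let $\xi$ be the nonincreasing list of its nonzero diagonal entries. If $M\le N$, put $p=N-M$ and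
$$s_m=\sum_{k\le m+p}\xi_k-\sum_{k\le m}\eta_k,\qquad Y_m=\sup_{j\ge m}\max(s_j,0)\qquad(m\ge1).$$

(a) There is a unitary $U$ such that $B$ is the main diagonal of $UAU^*$ in the basis $\{e_n\}$ if and only if the following three conditions hold: $M\le N$; $\sum_{k\le m}\xi_k\le\sum_{k\le m}\eta_k$ for all $m$, with $\sum_k\xi_k=\sum_k\eta_k$ (both sides may be $\infty$); and, in case $p\ge1$,
$$(C_p)\qquad Y_m<\infty\ \text{ for all } m,\quad\text{and}\quad \sum_{m\ge1}Y_m\Bigl(\frac1{\eta_{m+1}}-\frac1{\eta_m}\Bigr)<\infty .$$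
In this statement $(C_p)$ may be replaced by
$$(T_p)\qquad\text{there are } t_k\ge0 \text{ with } \sum_kt_k<\infty \text{ and } s_m\le\sum_{k>m}t_k\eta_k \text{ for all sufficiently large } m .$$

(b) Suppose $N\ge1$ and $1\le p\le N$. Then there is a positive compact diagonal $B$ with exactly $N-p$ zero diagonal entries such that $\sum_{k\le m}\xi_k\le\sum_{k\le m}\eta_k$ for all $m$, $\sum_k\xi_k=\sum_k\eta_k$, and for every $\epsilon>0$
$$\sum_{k\le m+p}\xi_k\le\sum_{k\le m}\eta_k+\epsilon\,\eta_{m+1}\quad\text{for all sufficiently large }m,$$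
but $B$ is not the main diagonal of $UAU^*$ for any unitary $U$.

Part (a) says which diagonals occur. Part (b) says that a certain natural condition, explained next, does not describe them: it fails for every such $A$ with $N\ge 1$ and every $p$ from $1$ to $N$.

## 2. Diagonals, majorization, and the role of the kernel

**Notation.** We write $K(H)^+$ for the positive compact operators, $\mathcal D$ for the algebra of operators diagonal in $\{e_n\}$ (a maximal abelian self-adjoint algebra, or masa), and $E$ for the map that keeps the main diagonal of an operator and deletes the other entries; $E$ is the trace-preserving conditional expectation onto $\mathcal D$. The unitary orbit of $A$ is $\mathcal U(A)=\{UAU^*:U\text{ unitary}\}$, and $E(\mathcal U(A))=\{E(UAU^*)\}$. The range projection of $A$ is $R_A$, and $R_A^\perp=I-R_A$ is the projection onto $\ker A$, so $N=\mathrm{Tr}(R_A^\perp)$ and $M=\mathrm{Tr}(R_B^\perp)$. We write $s(A)=\eta$ and $s(B)=\xi$. If $M<\infty$, then $\xi$ is an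 infinite sequence of strictly positive terms tending to $0$.

**Definition (majorization).** Let $c_0^*$ be the set of nonincreasing nonnegative sequences tending to $0$. For $\xi,\eta\in c_0^*$, $\xi\prec\eta$ means $\sum_{k\le m}\xi_k\le\sum_{k\le m}\eta_k$ for all $m$, and $\sum_k\xi_k=\sum_k\eta_k$ (both may be $\infty$).

**Definition (approximate $p$-majorization).** For an integer $p\ge0$, $\xi\,\tilde\prec_p\,\eta$ means that $\xi\prec\eta$ and, for every $\epsilon>0$, $\sum_{k\le m+p}\xi_k\le\sum_{k\le m}\eta_k+\epsilon\,\eta_{m+1}$ for all sufficiently large $m$. For $p=0$ the second condition follows from the first, so $\tilde\prec_0$ is $\prec$.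

For an example, take $\eta_k=2^{-k}$ and $\xi=(\frac14,\frac14,\frac14,\frac18,\frac1{16},\dots)$. The partial sums of $\xi$ are $\frac14,\frac12,\frac34,\frac78,\dots$ and those of $\eta$ are $\frac12,\frac34,\frac78,\frac{15}{16},\dots$, so $\xi\prec\eta$. With $p=1$, the $(m+1)$-st partial sum of $\xi$ equals the $m$-th partial sum of $\eta$ for every $m\ge1$. So $s_m=0$ and $\xi\,\tilde\prec_1\,\eta$. On the other hand $\eta\,\tilde\prec_1\,\eta$ fails for every $\eta$ with positive terms, since there $s_m=\eta_{m+1}$, and $\epsilon=\frac12$ is violated.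

**The question.** It is known that $B\in E(\mathcal U(A))$ forces $M\le N$ and $s(B)\,\tilde\prec_p\,s(A)$ with $p=N-M$ (in our setting $N<\infty$). The document "Diagonality And Idempotents, Jasper's Frame Theory Problem, And Schur-Horn Theorems" (https://github.com/dshermanmath/base) poses the converse: if $A$ has infinite rank and $0<N<\infty$, are these two conditions sufficient? By Theorem 1 they are sufficient when $p=0$. By (b) they are never sufficient, for any such $A$, when $1\le p\le N$.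

**A basis formulation.** Since $\langle UAU^*e_n,e_n\rangle=\langle AU^*e_n,U^*e_n\rangle$, we have $B\in E(\mathcal U(A))$ if and only if there is an orthonormal basis $\{g_n\}$ of $H$ with
$$\langle Ag_n,g_n\rangle=\langle Be_n,e_n\rangle\quad\text{for all }n. \tag{1}$$
Relabelling the basis permutes the diagonal, so the order of the entries is irrelevant. If one of these entries is $0$, then $\|A^{1/2}g_n\|^2=0$, so $g_n\in\ker A$. Zeros on the diagonal use up kernel vectors, and the number $p=N-M$ counts the kernel dimensions that have to be absorbed by basis vectors with strictly positive diagonal entries.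

**The conditions compared.** Suppose $\xi\prec\eta$ and $p\ge1$. If $s_m\le\epsilon\eta_{m+1}$ for $m\ge m_\epsilon$, then $Y_m\le\sup_{j\ge m}\epsilon\eta_{j+1}=\epsilon\eta_{m+1}$ for $m\ge m_\epsilon$. Since $s_m\le Y_m$, it follows that
$$\xi\,\tilde\prec_p\,\eta\iff Y_m=o(\eta_{m+1}). \tag{2}$$
So the proposed condition is a rate for $Y_m$, while the true condition $(C_p)$ is summability. For $\eta_k=2^{-k}$ the difference is easy to see. Write $x_m=\max(s_m,0)/\eta_{m+1}$. Then $\frac1{\eta_{m+1}}-\frac1{\eta_m}=2^m$ and $Y_m=\sup_{j\ge m}x_j2^{-j-1}$, so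
$$\tfrac12\sum_mx_m\le\sum_m2^mY_m\le\sum_m\sum_{j\ge m}x_j2^{m-j-1}\le\sum_jx_j .$$
Approximate $p$-majorization says $x_m\to0$, and $(C_p)$ says $\sum x_m<\infty$.

## 3. Small cases by hand

**A $2\times2$ rotation.** Let $N=1$, $\ker A=\mathbb Cv$, and let $f_k$ be orthonormal eigenvectors, $Af_k=\eta_kf_k$. For $0<w<1$ replace $v,f_1$ by $g_1=\sqrt{1-w}\,f_1+\sqrt w\,v$ and $g_2=\sqrt w\,f_1-\sqrt{1-w}\,v$. The diagonal becomes $(1-w)\eta_1,\ w\eta_1,\ \eta_2,\eta_3,\dots$, all strictly positive: the kernel has been absorbed. With $\eta_k=2^{-k}$ and $w=\frac12$ this is the sequence $(\frac14,\frac14,\frac14,\frac18,\dots)$ above.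

**The diagonal $\eta$ itself.** Let $N=1$ and let $\eta$ be strictly decreasing. Can $A$ have diagonal $\eta$, without a zero? If $\langle Ag_1,g_1\rangle=\eta_1$ for a unit vector $g_1$, then $g_1$ is a multiple of $f_1$, since $\eta_1$ is the simple top eigenvalue. Then $g_2\perp f_1$ and $\langle Ag_2,g_2\rangle=\eta_2$ force $g_2$ to be a multiple of $f_2$, and so on. All $g_i$ are orthogonal to $v$, so they do not form a basis. Here $s_m=\eta_{m+1}$.

Between $s_m=0$ and $s_m=\eta_{m+1}$ lies the question: how small must $s_m$ be so that the kernel can be absorbed?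

**The elementary necessary conditions.** Suppose (1) holds. The basis vectors with zero entries are orthonormal in $\ker A$, so $M\le N$. For each $m$, the sum $\xi_1+\dots+\xi_m$ is $\sum\langle Ag,g\rangle$ over $m$ orthonormal vectors, hence at most $\eta_1+\dots+\eta_m$ by Ky Fan's principle, recalled below. Finally $\sum\xi_k=\mathrm{Tr}A=\sum\eta_k$, because the trace of a positive operator, finite or not, does not depend on the basis. So
$$B\in E(\mathcal U(A))\ \Longrightarrow\ M\le N\ \text{ and }\ \xi\prec\eta. \tag{3}$$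

## 4. Textbook facts used

For a positive compact $X$, let $\lambda_k(X)$ be its $k$-th largest eigenvalue with multiplicity, where $\lambda_k(X)=0$ if the rank is less than $k$.

**Min–max.** $\lambda_k(X)=\max_V\min\{\langle Xx,x\rangle:x\in V,\|x\|=1\}$ over $k$-dimensional subspaces $V$. Hence $X\le Y$ implies $\lambda_k(X)\le\lambda_k(Y)$; the $k$-th eigenvalue of a compression of $X$ to a subspace is at most $\lambda_k(X)$ (half of Cauchy interlacing); and $|\lambda_k(X)-\lambda_k(Y)|\le\|X-Y\|$.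

**Ky Fan.** $\sum_{k\le m}\lambda_k(X)$ is the maximum of $\sum_{k\le m}\langle Xx_k,x_k\rangle$ over orthonormal $x_1,\dots,x_m$. In particular $\mathrm{Tr}(PX)\le\sum_{k\le m}\lambda_k(X)$ for a projection $P$ of rank $m$.

**Swapping factors.** $T^*T$ and $TT^*$ have the same nonzero eigenvalues with multiplicity. With $T=A^{1/2}P$, $P$ a projection, $PAP$ and $A^{1/2}PA^{1/2}$ have the same nonzero eigenvalues.

**Products.** If $0\le a_k<1$, then $\prod_k(1-a_k)>0$ if and only if $\sum_ka_k<\infty$.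

**Converse of Cauchy's interlacing theorem** (Horn–Johnson, *Matrix Analysis*, 2nd ed., Thm 4.3.21). If $\alpha_1\ge\beta_1\ge\alpha_2\ge\dots\ge\beta_n\ge\alpha_{n+1}$, then there is a unit vector $u\in\mathbb C^{n+1}$ such that the compression of $\mathrm{diag}(\alpha_1,\dots,\alpha_{n+1})$ to $u^\perp$ has eigenvalues $\beta_1,\dots,\beta_n$.

**Kaftal–Weiss theorem** (*An infinite dimensional Schur–Horn theorem and majorization theory*, J. Funct. Anal. 259 (2010) 3115–3162). If $\xi,\mu\in c_0^*$ have strictly positive terms and $\xi\prec\mu$, then there is a unitary matrix $(u_{ij})$ with $\xi_i=\sum_j|u_{ij}|^2\mu_j$ for all $i$. Equivalently, an injective positive compact operator with eigenvalue list $\mu$ has diagonal $\xi$ in some orthonormal basis.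

The Kaftal–Weiss theorem is used only for sufficiency in Theorem 1(a). It settles $p=0$: given $M=N$ and $\xi\prec\eta$, put an orthonormal basis of $\ker A$ at the zero entries of $B$ and apply the theorem to $A|_{(\ker A)^\perp}$.

## 5. Absorbing the kernel by one vector, and where finite truncation breaks

Let $N=p=1$. A sensible plan is to reduce to the Kaftal–Weiss theorem. Pick an entry $\xi_n$ and look for a unit vector $e$ with $\langle Ae,e\rangle=\xi_n$ such that the compression of $A$ to $e^\perp$ is injective with a list $\mu=\eta-d$ satisfying $\xi'\prec\mu$, where $\xi'$ is $\xi$ with $\xi_n$ deleted. Then apply the theorem to the compression.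

What must $d$ satisfy? If $\sum_kd_k=\xi_n$, then for $m\ge n$
$$\sum_{k\le m}(\mu_k-\xi'_k)=\sum_{k\le m}\eta_k-\sum_{k\le m}d_k-\sum_{k\le m+1}\xi_k+\xi_n=\sum_{k>m}d_k-s_m ,$$
so we need
$$\sum_{k>m}d_k\ge s_m. \tag{4}$$
In finite dimensions the only other constraint is interlacing, $0\le d_k\le\eta_k-\eta_{k+1}$. So one solves the problem in $\mathrm{span}\{v,f_1,\dots,f_n\}$ and lets $n\to\infty$. The first half of this plan works.

**Lemma 2 (truncations).** Let $0\le d_k\le\eta_k-\eta_{k+1}$ and $\mu_k=\eta_k-d_k$. For each $n$ there are $w_0^{(n)},\dots,w_n^{(n)}\ge0$ with sum $1$ such that, with $r^{(n)}=(\sqrt{w_k^{(n)}})_{1\le k\le n}$, $A_0^{(n)}=\mathrm{diag}(\eta_1,\dots,\eta_n)$ and $c^{(n)}=(A_0^{(n)})^{1/2}r^{(n)}$, the matrix $A_0^{(n)}-c^{(n)}c^{(n)*}$ has eigenvalues $\mu_1,\dots,\mu_n$. Moreover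
$$w_0^{(n)}=1-\sum_{k=1}^nw_k^{(n)}=\prod_{k\le n}\frac{\mu_k}{\eta_k},\qquad \|c^{(n)}\|^2=\sum_{k\le n}\eta_kw_k^{(n)}=\sum_{k\le n}d_k. \tag{5}$$

*Proof.* We have $\mu_k\ge\eta_{k+1}>0$, so $\eta_1\ge\mu_1\ge\eta_2\ge\dots\ge\eta_n\ge\mu_n\ge0$. By the converse of interlacing there is a unit vector $u=(u_0,\dots,u_n)$ such that the compression of $T=\mathrm{diag}(0,\eta_1,\dots,\eta_n)$ to $u^\perp$ has eigenvalues $\mu_1,\dots,\mu_n$. A diagonal unitary commutes with $T$, so we may multiply coordinates by phases and assume $u_k=\sqrt{w_k^{(n)}}\ge0$. By swapping factors, the nonzero eigenvalues of the compression are those of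
$$T^{1/2}(I-uu^*)T^{1/2}=0\oplus(A_0^{(n)})^{1/2}(I-r^{(n)}r^{(n)*})(A_0^{(n)})^{1/2}=0\oplus\bigl(A_0^{(n)}-c^{(n)}c^{(n)*}\bigr).$$
All $n$ numbers $\mu_k$ are positive, so the $n\times n$ block has eigenvalues $\mu_1,\dots,\mu_n$. Its determinant is $\prod\eta_k\cdot(1-\|r^{(n)}\|^2)=\prod\mu_k$ and its trace is $\sum\eta_k-\|c^{(n)}\|^2=\sum\mu_k$. This is (5). $\blacksquare$

**The breaking point.** The number $w_0^{(n)}$ is the squared component of the $n$-th vector along the kernel vector $v$, and by (5) it tends to $\prod_k(1-d_k/\eta_k)$. If $\sum d_k/\eta_k=\infty$, this is $0$: every limit vector is orthogonal to $v$, and $v$ stays in the kernel of the compression. The kernel has not been absorbed.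

For example, let $\eta_1>\eta_2$ and take the largest $d$ allowed by interlacing, $d_k=\eta_k-\eta_{k+1}$, $\mu_k=\eta_{k+1}$. Then $w_0^{(n)}=\eta_{n+1}/\eta_1\to0$, and by (5)
$$\eta_1-\eta_{n+1}=\sum_{k\le n}\eta_kw_k^{(n)}\le\eta_1w_1^{(n)}+\eta_2(1-w_1^{(n)}),\quad\text{so}\quad 1-w_1^{(n)}\le\frac{\eta_{n+1}}{\eta_1-\eta_2}\to0 .$$
The vectors converge to $f_1$. The compression of $A$ to $f_1^\perp$ has nonzero list $(\eta_2,\eta_3,\dots)$, as planned, but its kernel is still $\mathbb Cv$.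

So the plan needs (4) together with $\sum d_k/\eta_k<\infty$. With $t_k=d_k/\eta_k$ this is condition $(T_1)$. The bound $s_m=o(\eta_{m+1})$ does not provide such a $d$ in general, as we shall see. One could suspect that this is only a defect of using a single vector and truncations. The next section shows that it is not: in every basis that realizes $B$, some $p$ of the vectors absorb the kernel, and a nonvanishing determinant forces $\sum d_k/\eta_k<\infty$.

## 6. The determinant obstruction

**Proposition 3.** Let $A$ be as in Theorem 1, $p\ge1$ and $B\in E(\mathcal U(A))$. Then $(T_p)$ holds.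

*Proof.*

**Step 1: remove the zeros.** *The aim is to have $M=0$.* Take $\{g_n\}$ as in (1). The $M$ vectors with zero diagonal entry lie in $\ker A$, so their orthocomplement is invariant under $A$. On it $A$ has kernel of dimension $N-M=p$ and the same list $\eta$, and the remaining $g_n$ form an orthonormal basis. We work there, and number the basis so that $\langle Ag_i,g_i\rangle=\xi_i$, $i=1,2,\dots$.

**Step 2: choose $p$ vectors that absorb the kernel.** *The aim is a positive determinant.* Let $K=\ker A$, $R=K^\perp$, $A_0=A|_R$; it is injective with eigenvalues $\eta_k$ and orthonormal eigenvectors $f_k$ spanning $R$. The $P_Kg_i$ span a dense subspace of the $p$-dimensional space $K$, hence all of $K$. So there is a set $S$ of $p$ indices such that $\{P_Kg_i\}_{i\in S}$ is a basis of $K$. Let $L=\mathrm{span}\{g_i:i\in S\}$, with projection $P_L$ and $P_L^\perp=I-P_L$. Then $L\cap R=\{0\}$: if $x=\sum_{i\in S}c_ig_i\perp K$, then $\sum_{i\in S}c_iP_Kg_i=0$, so all $c_i=0$.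

Let $Q=P_R$ and $F=QP_LQ|_R\ge0$, of rank at most $p$. For a unit vector $x\in R$, $\langle Fx,x\rangle=\|P_Lx\|^2<1$, since equality would put $x$ in $L\cap R$. As $F$ has finite rank, its norm is $0$ or is an eigenvalue attained at a unit vector of $R$, so $\|F\|<1$. Hence $\det(I-F)$, the product of $1-\lambda$ over the nonzero eigenvalues $\lambda$ of $F$, is strictly positive.

**Step 3: the spectrum of the compression to $L^\perp$.** *The aim is to define $d$.* By swapping factors, the nonzero eigenvalues of $P_L^\perp AP_L^\perp$ are those of $A^{1/2}P_L^\perp A^{1/2}$, which is $0$ on $K$ and equals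
$$A_1:=A_0^{1/2}(I-F)A_0^{1/2}=A_0-C,\qquad C:=A_0^{1/2}FA_0^{1/2}\ge0,$$
on $R$. Since $I-F$ is invertible and positive and $A_0^{1/2}$ is injective, $A_1$ is injective. Let $\mu_1\ge\mu_2\ge\dots>0$ be its eigenvalues. From $A_1\le A_0$ we get $d_k:=\eta_k-\mu_k\ge0$.

**Step 4: $\sum_kd_k/\eta_k<\infty$.** *This is where the determinant enters.* Let $P_m$ be the projection onto $\mathrm{span}\{f_1,\dots,f_m\}$; it commutes with $A_0^{1/2}$. The $k$-th eigenvalue of the compression $P_mA_1P_m$ is at most $\mu_k$. Taking determinants of $m\times m$ matrices,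
$$\prod_{k\le m}\mu_k\ge\det(P_mA_1P_m)=\prod_{k\le m}\eta_k\cdot\det(I-P_mFP_m)\ge\prod_{k\le m}\eta_k\cdot\det(I-F).$$
The last inequality holds because the ordered eigenvalues of the compression $P_mFP_m$ are dominated by those of $F$, all in $[0,1)$. Hence $\prod_{k\le m}\mu_k/\eta_k\ge\det(I-F)$ for all $m$. As $1-x\le-\log x$ for $0<x\le1$,
$$\sum_k\frac{d_k}{\eta_k}=\sum_k\Bigl(1-\frac{\mu_k}{\eta_k}\Bigr)\le-\log\det(I-F)<\infty .$$
In particular $\sum_kd_k\le\eta_1\sum_kd_k/\eta_k<\infty$.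

**Step 5: $\sum_kd_k\ge\sum_{i\in S}\xi_i$.** *The aim is to show that the eigenvalues drop by at least the diagonal mass taken away.* Let $P_m'$ be the projection onto the span of the first $m$ eigenvectors of $A_1$. By Ky Fan,
$$\sum_{k\le m}\mu_k=\mathrm{Tr}(P_m'A_1)=\mathrm{Tr}(P_m'A_0)-\mathrm{Tr}(P_m'C)\le\sum_{k\le m}\eta_k-\mathrm{Tr}(P_m'C),$$
so $\sum_{k\le m}d_k\ge\mathrm{Tr}(P_m'C)$. Since $A_1$ is injective, its eigenvectors span $R$, so $P_m'\to I$ strongly on $R$. As $C$ has finite rank, $\mathrm{Tr}(P_m'C)\to\mathrm{Tr}\,C$. Finally $A^{1/2}P_LA^{1/2}=0\oplus C$, hence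
$$\sum_kd_k\ge\mathrm{Tr}\,C=\mathrm{Tr}(A^{1/2}P_LA^{1/2})=\mathrm{Tr}(P_LAP_L)=\sum_{i\in S}\langle Ag_i,g_i\rangle=\sum_{i\in S}\xi_i .$$

**Step 6: compare partial sums.** *The aim is the bound on $s_m$.* Let $m+p\ge\max S$. The $m$ orthonormal vectors $g_i$ with $i\in\{1,\dots,m+p\}\setminus S$ lie in $L^\perp$. By Ky Fan for $P_L^\perp AP_L^\perp$,
$$\sum_{k\le m+p}\xi_k-\sum_{i\in S}\xi_i\le\sum_{k\le m}\mu_k=\sum_{k\le m}\eta_k-\sum_{k\le m}d_k .$$
With Step 5, $s_m\le\sum_{i\in S}\xi_i-\sum_{k\le m}d_k\le\sum_{k>m}d_k$. Put $t_k=d_k/\eta_k$ and use Step 4. $\blacksquare$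

Note that $(T_p)$ gives $s_m\le\eta_{m+1}\sum_{k>m}t_k=o(\eta_{m+1})$. So in our setting (3) and Proposition 3 contain the known condition $\xi\,\tilde\prec_p\,\eta$.

## 7. A counterexample with eigenvalues $2^{-k}$

Section 2 indicates the design: for $\eta_k=2^{-k}$ make $s_m/\eta_{m+1}$ tend to $0$ but not be summable. The only work is to make $\xi$ nonincreasing.

**Theorem 4.** Let $\dim\ker A=1$ and $\eta_k=2^{-k}$. Let $x_0=1$, $x_1=\frac34$, $x_m=\frac1m$ for $m\ge2$, and
$$\xi_1=\tfrac12,\qquad\xi_{m+1}=(1-x_{m-1})2^{-m}+x_m2^{-m-1}\quad(m\ge1).$$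
Let $B$ be diagonal with entries $\xi_1,\xi_2,\dots$. Then $\mathrm{Tr}(R_B^\perp)=0$, $p=1$ and $s(B)\,\tilde\prec_1\,s(A)$, but $B\notin E(\mathcal U(A))$.

*Proof.*

**Step 1: monotonicity.** *We check that $\xi$ is its own nonincreasing rearrangement.* First, $\xi_2=0+\frac34\cdot\frac14=\frac3{16}$, $\xi_3=\frac14\cdot\frac14+\frac12\cdot\frac18=\frac18$ and $\xi_4=\frac12\cdot\frac18+\frac13\cdot\frac1{16}=\frac1{12}$, so $\xi_1\ge\xi_2\ge\xi_3\ge\xi_4$. For $m\ge3$,
$$\xi_{m+1}\ge2^{-m-1}\Bigl(2-\frac2{m-1}\Bigr)\ge2^{-m-1}\ge2^{-m-1}\bigl(1-x_m+\tfrac12x_{m+1}\bigr)=\xi_{m+2}.$$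
All terms are positive and $\xi_m\to0$. So $s(B)=\xi$, $\mathrm{Tr}(R_B^\perp)=0$ and $p=1$.

**Step 2: approximate $1$-majorization.** *We compute $s_m$ exactly.* For $i\ge1$, $\xi_{i+1}=\eta_i-x_{i-1}\eta_i+x_i\eta_{i+1}$. Summing over $i\le m$ and using $\xi_1=\frac12=x_0\eta_1$,
$$\sum_{k\le m+1}\xi_k=\sum_{k\le m}\eta_k+x_m\eta_{m+1}\qquad(m\ge0).$$
Since $x_m\le1$, the left side is at most $\sum_{k\le m+1}\eta_k$; letting $m\to\infty$, the totals agree. So $\xi\prec\eta$. Also $s_m=x_m\eta_{m+1}$ with $x_m\to0$, so $\xi\,\tilde\prec_1\,\eta$.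

**Step 3: non-membership.** *We contradict $(T_1)$.* If $B\in E(\mathcal U(A))$, Proposition 3 gives $t_k\ge0$ with $\sum t_k<\infty$ and $m_1\ge1$ with $x_m2^{-m-1}\le\sum_{k>m}t_k2^{-k}$ for $m\ge m_1$. Multiply by $2^{m+1}$ and sum:
$$\sum_{m\ge m_1}x_m\le\sum_{m\ge m_1}\sum_{k>m}t_k2^{m+1-k}\le\sum_kt_k\sum_{m<k}2^{m+1-k}\le2\sum_kt_k<\infty,$$
because $\sum_{m<k}2^{m+1-k}\le1+\frac12+\frac14+\cdots=2$. This contradicts $x_m=\frac1m$ for $m\ge2$. $\blacksquare$

## 8. Failure for every $A$: proof of Theorem 1(b)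

For general $\eta$ the weight $2^m$ becomes $\frac1{\eta_{m+1}}-\frac1{\eta_m}$. We want $s_m=\varphi(\eta_{m+1})$ with $\varphi(t)=o(t)$ but a divergent weighted sum. Taking $s_m$ to be a *function of $\eta_{m+1}$* makes monotonicity of $\xi$ a matter of calculus.

**Step 1: choice of $\varphi$.** *The aim is a function $\varphi$ on $(0,\eta_1]$ such that $\varphi(t)$ and $t-\varphi(t)$ are nondecreasing, $0<\varphi(t)\le t/2$, $\varphi(t)/t\to0$ as $t\to0$, and*
$$\sum_m\varphi(\eta_{m+1})\Bigl(\frac1{\eta_{m+1}}-\frac1{\eta_m}\Bigr)=\infty. \tag{6}$$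

Let $v_m=\log(1/\eta_m)$, which increases weakly to $\infty$, and $c_m=1-\eta_{m+1}/\eta_m\in[0,1)$. Since $\prod_{m\le n}(1-c_m)=\eta_{n+1}/\eta_1\to0$, we have $\sum c_m=\infty$. Put $V_1=v_1$ and choose inductively $V_{i+1}\ge V_i+1$ with
$$\sum\{c_m:v_{m+1}\in[V_i,V_{i+1})\}\ge2^i .$$
This is possible: only finitely many $v_m$ lie below $V_i$, so the $c_m$ with $v_{m+1}\ge V_i$ have infinite sum, and $V_{i+1}$ need only be large. Let $h$ on $[v_1,\infty)$ be the piecewise linear function with nodes $h(V_i)=2^{-i}$. It decreases to $0$, $h\le\frac12$, and its slope on $[V_i,V_{i+1}]$ lies between $-2^{-i-1}\ge-\frac14$ and $0$. As $h\ge2^{-i-1}$ on $[V_i,V_{i+1})$,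
$$\sum_mh(v_{m+1})c_m\ge\sum_i2^{-i-1}2^i=\infty .$$

Put $\varphi(t)=t\,h(\log(1/t))$. Off the nodes $\varphi'(t)=h-h'$, evaluated at $\log(1/t)$, and this lies in $[0,1]$. As $\varphi$ is continuous and piecewise smooth, with nodes accumulating only at $t=0$, both $\varphi(t)$ and $t-\varphi(t)$ are nondecreasing. Clearly $0<\varphi(t)\le t/2$ and $\varphi(t)/t=h(\log(1/t))\to0$. Finally $\varphi(\eta_{m+1})(\frac1{\eta_{m+1}}-\frac1{\eta_m})=h(v_{m+1})c_m$, which gives (6).

**Step 2: construction of $\xi$.** *The aim is a sequence with $s_m=\varphi(\eta_{m+1})$ for all large $m$; a constant initial block makes room for the $p$ extra terms.* Choose $m_0\ge1$ with $\eta_{m_0+1}<\eta_1/(p+1)$ and put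
$$\xi_1=\dots=\xi_{m_0+p}=c:=\frac{\sum_{k\le m_0}\eta_k+\varphi(\eta_{m_0+1})}{m_0+p},\qquad\xi_{m+p}=\eta_m-\varphi(\eta_m)+\varphi(\eta_{m+1})\quad(m>m_0).$$
Then $\xi>0$, since $\eta_m-\varphi(\eta_m)\ge\eta_m/2$, and $\xi\to0$. For $m>m_0$,
$$\xi_{m+p}-\xi_{m+1+p}=\bigl[(\eta_m-\varphi(\eta_m))-(\eta_{m+1}-\varphi(\eta_{m+1}))\bigr]+\bigl[\varphi(\eta_{m+1})-\varphi(\eta_{m+2})\bigr]\ge0 .$$
At the junction, $\sum_{k\le m_0}\eta_k\ge\eta_1+(m_0-1)\eta_{m_0+1}>(m_0+p)\eta_{m_0+1}$, so $c>\eta_{m_0+1}\ge\xi_{m_0+1+p}$. Hence $\xi\in c_0^*$.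

**Step 3: $\xi\,\tilde\prec_p\,\eta$.** *We verify the proposed condition.* By telescoping,
$$\sum_{k\le m+p}\xi_k=\sum_{k\le m}\eta_k+\varphi(\eta_{m+1})\le\sum_{k\le m+1}\eta_k\qquad(m\ge m_0). \tag{7}$$
As $p\ge1$, this gives the majorization inequalities at all indices $\ge m_0+p$. For $m\le m_0+p$ we need $mc\le\sum_{k\le m}\eta_k$. The averages $\frac1m\sum_{k\le m}\eta_k$ are nonincreasing in $m$, and the one at $m_0+p$ is at least $c$ by (7) with $m=m_0$. The totals agree: both are infinite, or use $\varphi(\eta_{m+1})\to0$ in (7). So $\xi\prec\eta$. Since $s_m=\varphi(\eta_{m+1})=o(\eta_{m+1})$, we have $\xi\,\tilde\prec_p\,\eta$.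

**Step 4: non-membership.** *We contradict $(T_p)$.* Let the diagonal of $B$ consist of $N-p$ zeros and the $\xi_k$; then $\mathrm{Tr}(R_B^\perp)=N-p$. If $B\in E(\mathcal U(A))$, Proposition 3 gives $t_k\ge0$, $\sum t_k<\infty$, and $m_1\ge m_0$ with $\varphi(\eta_{m+1})\le\sum_{k>m}t_k\eta_k$ for $m\ge m_1$. Then
$$\sum_{m\ge m_1}\varphi(\eta_{m+1})\Bigl(\frac1{\eta_{m+1}}-\frac1{\eta_m}\Bigr)\le\sum_kt_k\eta_k\sum_{m_1\le m<k}\Bigl(\frac1{\eta_{m+1}}-\frac1{\eta_m}\Bigr)\le\sum_kt_k\eta_k\cdot\frac1{\eta_k}=\sum_kt_k<\infty,$$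
which contradicts (6). This proves Theorem 1(b). $\blacksquare$

**Remark (the weights matter).** For $\eta_k=2^{-k}$ the condition $(C_p)$ amounts to $\sum\max(s_m,0)/\eta_{m+1}<\infty$. This is not so in general. Let $N=p=1$ and $\eta_k=\frac1k$. Steps 2 and 3 use only the properties of $\varphi$ listed before (6), and $\varphi(t)=t^2/2$ on $(0,1]$ has them. They give $\xi\prec\eta$ with $s_m=\frac1{2(m+1)^2}$ for $m\ge m_0$. Here $\frac1{\eta_{m+1}}-\frac1{\eta_m}=1$ and $Y_m=s_m$ for $m\ge m_0$, so $(C_1)$ holds and $B\in E(\mathcal U(A))$ by Theorem 1(a), although $\sum_{m\ge m_0} s_m/\eta_{m+1}=\sum_{m\ge m_0}\frac1{2(m+1)}=\infty$.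

## 9. The summability condition as an integral

We now turn to Theorem 1(a). Necessity is (3), Proposition 3 and part (i) of the next lemma. Part (ii) prepares sufficiency.

**Lemma 5.** Let $p\ge1$.

(i) $(T_p)$ implies $(C_p)$.

(ii) Assume $(C_p)$, and let $F(u)=Y_m$ for $u\in(1/\eta_m,1/\eta_{m+1}]$, $m\ge1$. Then $F$ is a nonincreasing function on $(1/\eta_1,\infty)$ with $\int F<\infty$, $F(u)\to0$ as $u\to\infty$, and $Y_m=o(\eta_{m+1})$.

*Proof.* (i) Let $(T_p)$ hold for $m\ge m_1$. The numbers $D_m=\sum_{k>m}t_k\eta_k$ are finite, nonnegative and nonincreasing, so $s_j\le D_j\le D_m$ for $j\ge m\ge m_1$, and $Y_m\le D_m$. Exactly as in Step 4 of Section 8, $\sum_{m\ge m_1}D_m(\frac1{\eta_{m+1}}-\frac1{\eta_m})\le\sum t_k<\infty$. The finitely many earlier $Y_m$ are finite, since each is the maximum of $Y_{m_1}$ and finitely many numbers.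

(ii) The interval $(1/\eta_m,1/\eta_{m+1}]$ is empty when $\eta_m=\eta_{m+1}$; the nonempty ones tile $(1/\eta_1,\infty)$. Since $Y_m$ is nonincreasing, so is $F$, and $\int F=\sum_mY_m(\frac1{\eta_{m+1}}-\frac1{\eta_m})<\infty$. Hence $F(u)\to0$, and $uF(u)\le2\int_{u/2}^uF\to0$.

Let $m$ be such that $\eta_{m+1}<\eta_1$, and let $m'\le m$ be the least index with $\eta_{m'+1}=\eta_{m+1}$. Then $m'\ge1$ and $\eta_{m'+1}<\eta_{m'}$, so $Y_m\le Y_{m'}=F(1/\eta_{m'+1})=F(1/\eta_{m+1})$. Hence $Y_m/\eta_{m+1}\le uF(u)$ at $u=1/\eta_{m+1}$, which tends to $0$. $\blacksquare$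

So under $(C_p)$ we may fix $m_0\ge1$ with
$$Y_m\le\tfrac12\eta_{m+1}\qquad(m\ge m_0). \tag{8}$$

## 10. Absorbing one kernel dimension when $\sum d_k/\eta_k<\infty$

Now we repair the plan of Section 5: when the product in (5) stays away from $0$, the truncations do converge to what we want.

**Lemma 6.** Let $A$ be a positive compact operator with kernel of finite dimension $q\ge1$ and nonzero eigenvalues $\eta_1\ge\eta_2\ge\dots>0$. Let $0\le d_k\le\eta_k-\eta_{k+1}$ with $\sum d_k/\eta_k<\infty$, and $\mu_k=\eta_k-d_k$. Then there is a unit vector $e$ with $\langle Ae,e\rangle=\sum_kd_k$ such that the compression of $A$ to $e^\perp$ has kernel of dimension $q-1$ and nonzero eigenvalue list $\mu$.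

*Proof.*

**Step 1: reduce to $q=1$.** *Only one kernel vector is touched.* Let $v\in\ker A$ be a unit vector. The space $\ker A\ominus\mathbb Cv$ reduces $A$, and $A$ vanishes on it. If $e$ lies in its orthocomplement, the compression of $A$ to $e^\perp$ is the direct sum of $0$ on this $(q-1)$-dimensional space and the compression in the orthocomplement. So assume $q=1$. Let $R=v^\perp$, $A_0=A|_R$, with orthonormal eigenvectors $f_k$. We have $\mu_k\ge\eta_{k+1}>0$ and $\mu_k\ge\eta_{k+1}\ge\mu_{k+1}$. By the fact on products, $\pi:=\prod_k\mu_k/\eta_k=\prod_k(1-d_k/\eta_k)>0$.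

**Step 2: pass to a limit.** *We keep the mass on $v$ and the spectrum.* Take $w_k^{(n)},r^{(n)},A_0^{(n)},c^{(n)}$ from Lemma 2. By (5), $\sum_{k=1}^nw_k^{(n)}\le1-\pi$ for every $n$. Pass to a subsequence with $w_k^{(n)}\to w_k$ for every $k\ge1$. Then $\sum_{k\ge1}w_k\le1-\pi$, since this holds for finite partial sums. Let $r=\sum_k\sqrt{w_k}f_k$ and $c=A_0^{1/2}r$. Pad all finite vectors and matrices by zeros. Each coordinate $\sqrt{\eta_kw_k^{(n)}}$ of $c^{(n)}$ converges to that of $c$, and the tails are uniformly small: $\sum_{k>K}\eta_kw_k^{(n)}\le\eta_{K+1}$, and likewise for $w$. So $c^{(n)}\to c$ in norm. Also $\|A_0^{(n)}-A_0\|=\eta_{n+1}\to0$. Therefore, in norm,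
$$A_0^{(n)}-c^{(n)}c^{(n)*}\ \longrightarrow\ A_1:=A_0-cc^*=A_0^{1/2}(I-rr^*)A_0^{1/2}.$$
For $n\ge k$ the $k$-th largest eigenvalue of the left side is $\mu_k$, and $\lambda_k$ is norm-continuous, so $\lambda_k(A_1)=\mu_k$ for all $k$.

**Step 3: read off $e$.** *We verify the three claims.* Put $e=\sqrt{1-\|r\|^2}\,v+r$, a unit vector with $\langle e,v\rangle\ne0$ because $\|r\|^2\le1-\pi<1$. First, $\langle Ae,e\rangle=\|A_0^{1/2}r\|^2=\|c\|^2=\lim\|c^{(n)}\|^2=\sum_kd_k$ by (5). Second, by swapping factors, the nonzero eigenvalues of the compression of $A$ to $e^\perp$ are those of $A^{1/2}(I-ee^*)A^{1/2}=0\oplus A_1$, namely $\mu$. Third, if $x\perp e$ is in the kernel of the compression, then $\langle Ax,x\rangle=0$, so $Ax=0$ and $x\in\mathbb Cv$. As $x\perp e$ and $\langle e,v\rangle\ne0$, $x=0$. $\blacksquare$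

## 11. Sufficiency: lowering $p$ to $1$

Assume $M\le N$, $\xi\prec\eta$ and, if $p\ge1$, $(C_p)$. Place $M$ orthonormal vectors of $\ker A$ at the zero entries of $B$ and pass to their orthocomplement. Now $\dim\ker A=p$, and we need an orthonormal basis in which $A$ has diagonal $\xi$, in any order. The case $p=0$ is the Kaftal–Weiss theorem. Put
$$\delta_m=\sum_{k\le m}(\eta_k-\xi_k)\ge0 .$$

**Lemma 7.** Let $p\ge2$, $\dim\ker A=p$, $\xi\prec\eta$ and let $(C_p)$ hold. Then there are an index $n$ and a unit vector $e$ with $\langle Ae,e\rangle=\xi_n$ such that the compression $A'$ of $A$ to $e^\perp$ has kernel of dimension $p-1$, and its list $\eta'$ and the sequence $\xi'$ obtained by deleting $\xi_n$ from $\xi$ satisfy $\xi'\prec\eta'$ and $(C_{p-1})$.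

*Proof.*

**Step 1: there is slack.** *With $p\ge2$, even one extra term of $\xi$ fits.* Let $m\ge m_0+1$. Since $m+1\le(m-1)+p$, (8) gives
$$\sum_{k\le m+1}\xi_k-\sum_{k\le m}\eta_k\le s_{m-1}-\eta_m\le Y_{m-1}-\eta_m<0,\quad\text{that is,}\quad\delta_m>\xi_{m+1}. \tag{9}$$

**Step 2: lower one eigenvalue.** *Here a $d$ with one nonzero term suffices.* Choose $j\ge m_0+1$ with $\eta_j>\eta_{j+1}$, then $n>j$ with $\xi_n\le\eta_j-\eta_{j+1}$. Apply Lemma 6 with $d_j=\xi_n$ and all other $d_k=0$. We get $e$ with $\langle Ae,e\rangle=\xi_n$, and $A'$ has kernel of dimension $p-1$ and list $\eta'$ with $\eta'_j=\eta_j-\xi_n$, $\eta'_k=\eta_k$ otherwise.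

**Step 3: $\xi'\prec\eta'$.** *We compute $\sum_{k\le m}(\eta'_k-\xi'_k)$.* For $m<j$ it is $\delta_m\ge0$. For $j\le m<n$ it is $\delta_m-\xi_n\ge\delta_m-\xi_{m+1}>0$ by (9). For $m\ge n$ both sums have lost $\xi_n$, and it is $\sum_{k\le m}\eta_k-\sum_{k\le m+1}\xi_k>0$ by (9). The totals both lose $\xi_n$, or are both infinite.

**Step 4: $(C_{p-1})$.** *Nothing changes far out.* For $m\ge n$,
$$\sum_{k\le m+p-1}\xi'_k-\sum_{k\le m}\eta'_k=\Bigl(\sum_{k\le m+p}\xi_k-\xi_n\Bigr)-\Bigl(\sum_{k\le m}\eta_k-\xi_n\Bigr)=s_m ,$$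
and $\eta'_k=\eta_k$ for $k>j$. So the terms of the series in $(C_{p-1})$ for $(\xi',\eta')$ with index $m\ge n$ are those of $(C_p)$ for $(\xi,\eta)$, and the finitely many others are finite. $\blacksquare$

For $x\in e^\perp$ we have $\langle A'x,x\rangle=\langle Ax,x\rangle$. So a basis of $e^\perp$ in which $A'$ has diagonal $\xi'$, together with $e$, is a basis in which $A$ has diagonal $\xi$. Applying Lemma 7 $p-1$ times, we are left with $p=1$.

## 12. Sufficiency for $p=1$: the least admissible sequence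

**Lemma 8.** Let $\dim\ker A=1$, $\xi\prec\eta$ and let $(C_1)$ hold. Then there are an index $n$ and a unit vector $e$ with $\langle Ae,e\rangle=\xi_n$ such that the compression of $A$ to $e^\perp$ is injective, and its list $\mu$ and the sequence $\xi'$ obtained by deleting $\xi_n$ from $\xi$ satisfy $\xi'\prec\mu$.

By (4) we want tails $D_m=\sum_{k>m}d_k$ that dominate $s_m$ for large $m$. By Lemma 6 the drops $D_{k-1}-D_k=d_k$ may not exceed $\eta_k-\eta_{k+1}$, and $\sum d_k/\eta_k$ must be finite. The choice $D_m=Y_m$ may drop too fast. If $D_m\ge Z_m$ is required and drops are bounded by the gaps of $\eta$, then for $i\le m$ necessarily $D_m\ge D_i-(\eta_{i+1}-\eta_{m+1})\ge Z_i-\eta_{i+1}+\eta_{m+1}$. We take the least sequence allowed by these inequalities, and must show that it is still small enough.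

*Proof.*

**Step 1: definition of $D$.** *We fix $n$ and write down the least sequence.* Here $s_m=\xi_{m+1}-\delta_m\le\xi_{m+1}$, and $\xi$ is nonincreasing and positive, so $Y_m\le\xi_{m+1}$. Put $j=m_0\ge1$, with $m_0$ from (8), and choose $n\ge j$ with $\xi_n<\eta_j$. Let $Z_{j-1}=\xi_n$ and $Z_m=\min(\xi_n,Y_m)$ for $m\ge j$. Then $Z$ is nonincreasing and nonnegative, and $Z_m=Y_m$ for $m\ge n$, because then $Y_m\le\xi_{m+1}\le\xi_n$. For $m\ge j-1$ define
$$D_m=\max_{j-1\le i\le m}\bigl(Z_i-\eta_{i+1}+\eta_{m+1}\bigr)^+ .$$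

**Step 2: order properties.** *We check that $D$ dominates $Z$, decreases, and does not drop too fast.* We have $D_{j-1}=\xi_n$, and $D_m\ge Z_m$ from the term $i=m$. For $m\ge j$, the terms with $i\le m-1$ do not increase when $m-1$ is replaced by $m$, and the new term $i=m$ is $Z_m\le Z_{m-1}\le D_{m-1}$; so $D_m\le D_{m-1}$. Each term with $i\le m-1$ drops by at most $\eta_m-\eta_{m+1}$ (because $(x-\Delta)^+\ge x^+-\Delta$ for $\Delta\ge0$), so $D_{m-1}-D_m\le\eta_m-\eta_{m+1}$.

**Step 3: smallness.** *We show that $D_m\to0$ and*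
$$\sum_{m\ge j}D_m\Bigl(\frac1{\eta_{m+1}}-\frac1{\eta_m}\Bigr)<\infty. \tag{10}$$
Let $m$ be so large that $\xi_n-\eta_j+\eta_{m+1}<0$, which is possible as $\xi_n<\eta_j$, and that $\frac1{2\eta_m}>\frac1{\eta_1}$. The term $i=j-1$ is then $0$. Consider a term with $i\ge j=m_0$ that is positive. By (8), $Z_i\le Y_i\le\frac12\eta_{i+1}$, so positivity gives $\eta_{m+1}>\eta_{i+1}-Z_i\ge\frac12\eta_{i+1}$, that is, $u:=\frac1{2\eta_{m+1}}<\frac1{\eta_{i+1}}$. The term is at most $Z_i\le Y_i$, since $\eta_{m+1}\le\eta_{i+1}$. Let $l$ be the index with $u\in(1/\eta_l,1/\eta_{l+1}]$. From $1/\eta_l<u<1/\eta_{i+1}$ we get $\eta_l>\eta_{i+1}$, so $l\le i$ and $Y_i\le Y_l=F(u)$. Altogether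
$$D_m\le F\Bigl(\frac1{2\eta_{m+1}}\Bigr)\quad\text{for all large }m ,$$
and the right side tends to $0$ by Lemma 5. For $u\in(1/\eta_m,1/\eta_{m+1}]$ we have $\frac1{\eta_1}<\frac1{2\eta_m}<\frac u2\le\frac1{2\eta_{m+1}}$, and $F$ is nonincreasing, so
$$D_m\Bigl(\frac1{\eta_{m+1}}-\frac1{\eta_m}\Bigr)\le\int_{1/\eta_m}^{1/\eta_{m+1}}F(u/2)\,du .$$
Over all large $m$ these integrals sum to at most $2\int F<\infty$. This proves (10).

**Step 4: apply Lemma 6.** *We turn $D$ into $d$.* Put $d_k=0$ for $k<j$ and $d_k=D_{k-1}-D_k$ for $k\ge j$. By Step 2, $0\le d_k\le\eta_k-\eta_{k+1}$; since $D_m\to0$, $\sum_kd_k=D_{j-1}=\xi_n$. By summation by parts,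
$$\sum_{k=j}^K\frac{d_k}{\eta_k}=\frac{D_{j-1}}{\eta_j}+\sum_{k=j}^{K-1}D_k\Bigl(\frac1{\eta_{k+1}}-\frac1{\eta_k}\Bigr)-\frac{D_K}{\eta_K},$$
which is bounded above by (10). So $\sum d_k/\eta_k<\infty$. Lemma 6 with $q=1$ gives a unit vector $e$ with $\langle Ae,e\rangle=\xi_n$ such that the compression of $A$ to $e^\perp$ is injective with list $\mu=\eta-d$.

**Step 5: $\xi'\prec\mu$.** *We compute $\sum_{k\le m}(\mu_k-\xi'_k)$, using $\sum_{k\le m}d_k=\xi_n-D_m$ for $m\ge j$.* For $m<j$ we also have $m<n$, and the difference is $\delta_m\ge0$.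

For $j\le m<n$ it is $\delta_m-\xi_n+D_m$. Here $\xi_n-\delta_m\le\xi_n$, and $\xi_n-\delta_m\le\xi_{m+1}-\delta_m=s_m\le Y_m$. So $\xi_n-\delta_m\le Z_m\le D_m$, and the difference is nonnegative.

For $m\ge n$ it is
$$\Bigl(\sum_{k\le m}\eta_k-\xi_n+D_m\Bigr)-\Bigl(\sum_{k\le m+1}\xi_k-\xi_n\Bigr)=D_m-s_m\ge Z_m-s_m=Y_m-s_m\ge0 .$$

The totals both lose $\xi_n$, or are both infinite. $\blacksquare$

**End of the proof of Theorem 1(a).** *We assemble the basis.* In the situation of Lemma 8, $\xi'$ and $\mu$ are strictly positive sequences in $c_0^*$ with $\xi'\prec\mu$. By the Kaftal–Weiss theorem, the injective compression to $e^\perp$ has diagonal $\xi'$ in some orthonormal basis of $e^\perp$. Together with $e$, the $p-1$ vectors from Lemma 7, and the $M$ kernel vectors, this is an orthonormal basis of $H$ in which $A$ has the diagonal of $B$ after relabelling. By (1), $B\in E(\mathcal U(A))$.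

So $M\le N$, $\xi\prec\eta$ and (if $p\ge1$) $(C_p)$ imply $B\in E(\mathcal U(A))$. Conversely, $B\in E(\mathcal U(A))$ implies $M\le N$ and $\xi\prec\eta$ by (3), and $(T_p)$ for $p\ge1$ by Proposition 3; and $(T_p)$ implies $(C_p)$ by Lemma 5(i). Hence either of $(C_p)$, $(T_p)$ may be used in the statement. $\blacksquare$

**Corollary.** Let $A$ be as in Theorem 1. If $M\le N$, $\xi\prec\eta$ and either $p=0$, or $p\ge1$ and $s_m\le0$ for all sufficiently large $m$ (Loreaux–Weiss $p$-majorization), then $B\in E(\mathcal U(A))$. Indeed, for $p\ge1$ the second condition makes every $Y_m$ finite and $Y_m=0$ for all large $m$, so $(C_p)$ holds.
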